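\title{A sharp bound for the effective weight of a numerical semigroup}

\begin{abstract}
The effective weight of a numerical semigroup $S$ is the number of pairs $(a,b)$ in which $a$ is a minimal generator, $b$ is a gap, and $a<b$. We prove Pflueger's conjecture that the effective weight of a semigroup of genus $g$ is at most $\lfloor (g+1)^2/8\rfloor$. More precisely, it is at most $c(g+1-2c)$, where $c$ is the number of gaps between $m$ and $2m$ and $m$ is the smallest positive element of $S$. Both bounds are attained, and we classify the cases of equality in each. The proof is elementary and self-contained; its main tool is a lemma on truncated sumsets.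
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{numerical semigroup} is an additive submonoid $S$ of $\mathbb{N}_0=\{0,1,2,\dots\}$ whose complement $G=\mathbb{N}_0\setminus S$ is finite. The elements of $G$ are the \emph{gaps} of $S$, and their number is the \emph{genus} $g=g(S)$. The semigroup $S$ has a unique minimal generating set $\{n_1,\dots,n_t\}$, so that
\[
S=\langle n_1,\dots,n_t\rangle=\{a_1n_1+\dots+a_tn_t : a_1,\dots,a_t\in\mathbb{N}_0\};
\]
it consists of the positive elements of $S$ that are not a sum of two positive elements of $S$. We call the $n_i$ simply the \emph{generators}. We write $m$ for the smallest positive element of $S$ (the \emph{multiplicity}) and $F$ for the largest gap, with $F=-1$ if $S=\mathbb{N}_0$. All intervals are intervals of integers.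

The \emph{effective weight} of $S$ is
\[
\operatorname{ewt}(S)=\#\{(a,b): 0<a<b,\ a \text{ is a generator of } S,\ b\text{ is a gap of } S\}.
\]
For example, $\langle 3,8,10\rangle$ has gaps $1,2,4,5,7$; the generator $3$ lies below three of them and the generators $8$ and $10$ below none, so the effective weight is $3$. How large can $\operatorname{ewt}(S)$ be when the genus is given?

Since $m$ is a generator, $\operatorname{ewt}(S)=0$ exactly when no gap exceeds $m$, that is, when $S=\{0\}\cup[m,\infty)$; the effective weight measures how far the generators and the gaps are from this arrangement. That only generators are counted is essential. For $S=\langle 2,2g+1\rangle$ with $g\ge 1$, the gap $2i-1$ lies above $i-1$ positive elements of $S$, so counting all positive elements would give $g(g-1)/2$ pairs; but only the generator $2$ lies below a gap, and $\operatorname{ewt}(S)=g-1$. To make the effective weight quadratic in $g$ we need many generators followed by many gaps. Every element of $S$ in $[m,2m)$ is a generator, because a sum of two positive elements is at least $2m$. This suggests the following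 construction.

\begin{example}\label{ex:block}
For $1\le k\le m$ let
\[
A_{m,k}=\{0\}\cup[m,m+k-1]\cup[2m,\infty),\qquad c=m-k .
\]
This is a numerical semigroup of multiplicity $m$, since a sum of two positive elements is at least $2m$. It has $m-1$ gaps below $m$ and $c$ gaps in $(m,2m)$, so $g+1=m+c=k+2c$. Each of the $k$ generators in $[m,m+k-1]$ lies below exactly $c$ gaps, and the other generators lie above all gaps. Hence $\operatorname{ewt}(A_{m,k})=kc=c(g+1-2c)$. By the inequality of arithmetic and geometric means, $kc=\frac12\cdot k\cdot 2c\le (k+2c)^2/8=(g+1)^2/8$, with equality when $k=2c$.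
\end{example}

It is natural to guess that no semigroup does better, and this is the conjecture of Pflueger (2018), as posed in \cite{slides}:
\begin{quote}
\emph{If $S$ is a numerical semigroup of genus $g$, then $\operatorname{ewt}(S)\le\lfloor (g+1)^2/8\rfloor$.}
\end{quote}
We prove it by showing that $A_{m,k}$ is optimal not only among semigroups of the same genus but among those with the same genus and the same value of $c$.

\begin{theorem}\label{thm:bound}
Let $S$ be a numerical semigroup of genus $g$ and multiplicity $m$, and let $c$ be the number of gaps in $(m,2m)$. Then $\operatorname{ewt}(S)\le c\,(g+1-2c)$. Consequently $\operatorname{ewt}(S)\le\lfloor (g+1)^2/8\rfloor$.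
\end{theorem}

The second assertion follows from the first by the identity
\begin{equation}\label{eq:square}
\frac{(g+1)^2}{8}-c\,(g+1-2c)=\frac{(g+1-4c)^2}{8}\ge 0
\end{equation}
and the fact that $c(g+1-2c)$ is an integer. An integer $n\le x$ equals $\lfloor x\rfloor$ exactly when $x-n<1$, so \eqref{eq:square} also shows that, for integers $g$ and $c$,
\begin{equation}\label{eq:floor}
c\,(g+1-2c)=\left\lfloor\frac{(g+1)^2}{8}\right\rfloor\iff (g+1-4c)^2<8\iff |g+1-4c|\le 2 .
\end{equation}

\begin{theorem}\label{thm:sharp}
For all integers $g,c$ with $0\le c\le g/2$, the bound $c(g+1-2c)$ is attained by a semigroup of genus $g$ with that value of $c$. For every $g\ge0$, the maximum of $\operatorname{ewt}$ in genus $g$ is exactly $\lfloor (g+1)^2/8\rfloor$.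
\end{theorem}

\begin{theorem}\label{thm:equality}
With $g$, $m$, $c$ as in Theorem~\ref{thm:bound}, we have $\operatorname{ewt}(S)=c(g+1-2c)$ if and only if $S$ is one of the following:
\begin{itemize}
\item[(a)] $A_{m,k}=\{0\}\cup[m,m+k-1]\cup[2m,\infty)$, $1\le k\le m$;
\item[(b)] $\{0,m\}\cup[m+2,2m]\cup[2m+2,\infty)$, $m\ge3$;
\item[(c)] $\{0\}\cup[m,m+k-1]\cup[2m,3m-2]\cup[3m,\infty)$, $1\le k\le m/2$;
\item[(d)] $\langle 2,2g+1\rangle$, $g\ge4$;
\item[(e)] $\{0,m\}\cup[2m,3m-2]\cup[3m,4m-2]\cup[4m,\infty)$, $m\ge3$;
\item[(f)] $\langle 4,6,F-2\rangle=\{0,4,6,8,\dots\}\cup\{F-2,F+2,F+4,F+6,\dots\}$, $F\ge 11$ odd.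
\end{itemize}
\end{theorem}

\begin{theorem}\label{thm:max}
A numerical semigroup $S$ of genus $g$ satisfies $\operatorname{ewt}(S)=\lfloor (g+1)^2/8\rfloor$ if and only if $S=A_{m,k}$ with $|3k-2m|\le2$, or $S$ is one of the $13$ semigroups
\begin{gather*}
\langle2,7\rangle,\ \langle2,9\rangle,\ \langle2,11\rangle,\ \langle3,5\rangle,\ \langle3,7\rangle,\ \langle3,7,11\rangle,\ \langle4,5\rangle,\ \langle4,6,7\rangle,\\
\langle4,6,9\rangle,\ \langle4,6,11\rangle,\ \langle4,6,13\rangle,\ \langle4,6,15\rangle,\ \langle6,7,8\rangle,
\end{gather*}
all of genus at most $9$. In particular, for $g\ge10$ there is exactly one maximizer of genus $g$, except that there are exactly two if $g\equiv1\pmod 4$.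
\end{theorem}

Section~\ref{sec:reduction} rewrites Theorem~\ref{thm:bound} as an inequality $\mathcal{E}\le I$ between a gain above $2m$ and a loss below $2m$, and checks it by hand in a small case. Section~\ref{sec:sumsets} proves the additive lemma that links the two sides, and Section~\ref{sec:inequality} proves the inequality. Sections \ref{sec:equality} and~\ref{sec:max} treat the cases of equality.

\section{Excess and inversions}\label{sec:reduction}

Fix $S$. \emph{Class} always means residue class modulo $m$. For a gap $b$ let $E_b$ be the number of generators smaller than $b$, so that $\operatorname{ewt}(S)=\sum_{b\in G}E_b$. Since $S$ is closed under adding $m$, two facts hold.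
\begin{itemize}
\item[(P1)] If $b$ is a gap, then every element of $S$ in the class of $b$ is at least $b+m$, and every nonnegative integer $b-tm$ with $t\ge0$ is a gap.
\item[(P2)] Each class contains at most one generator, since of two elements of $S\setminus\{0\}$ in one class the larger is the smaller plus a positive multiple of $m$.
\end{itemize}
To bound $E_b$ from above it therefore suffices to find classes that contain no generator below $b$. The class of $b$ is one of them, so $E_b\le m-1$.

We record the part of $S$ in $[m,2m)$ by the set
\[
D=\{u\in[0,m-1]: m+u\in S\}\ni 0,\qquad k=|D|,\qquad c=m-k,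
\]
where $c$ is the number of gaps in $(m,2m)$, and we let $X$ be the number of gaps greater than $2m$. For a finite set $B\subset\mathbb{N}_0$, an \emph{inversion} of $B$ is a pair $(x,y)$ with $0\le x<y$, $x\notin B$, $y\in B$, and $\operatorname{inv}(B)$ is the number of inversions; it vanishes exactly when $B=[0,|B|-1]$. Put
\[
I=\operatorname{inv}(D),\qquad \mathcal{E}=\sum_{b\in G,\ b>2m}(E_b-c),
\]
and call $\mathcal{E}$ the \emph{excess} of $S$.

\begin{proposition}\label{prop:reduction}
We have $k+X=g+1-2c$ and $\operatorname{ewt}(S)=c(g+1-2c)-I+\mathcal{E}$.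
\end{proposition}

\begin{proof}
There are $m-1$ gaps below $m$, $c$ gaps in $(m,2m)$ and $X$ gaps above $2m$, and $2m\in S$. So $g=(k+c-1)+c+X$, which is the first identity. Gaps $b<m$ have $E_b=0$. The gaps in $(m,2m)$ contribute the number of pairs (generator, gap) in $[m,2m)$ with the generator smaller. There are $kc$ such pairs in either order, and those with the gap smaller are the pairs $(m+y,m+x)$ with $(x,y)$ an inversion of $D$; the contribution is $kc-I$. The gaps above $2m$ contribute $cX+\mathcal{E}$. The sum is $c(k+X)-I+\mathcal{E}$.
\end{proof}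

Since $k\ge1$, the first identity gives $c\le g/2$, so the range of $c$ in Theorem~\ref{thm:sharp} is the full range. By the second identity, Theorem~\ref{thm:bound} is equivalent to
\begin{equation}\label{eq:main}
\mathcal{E}\le I ,
\end{equation}
and Theorem~\ref{thm:equality} describes the semigroups with $\mathcal{E}=I$.

The meaning of \eqref{eq:main} is this. For fixed $g$ and $c$ the sum $k+X$ is fixed, so each gap above $2m$ takes the place of one generator in $[m,2m)$. In $A_{m,k}$ such a generator is worth $c$, so the exchange breaks even when the gap lies above $c$ generators. The difficulty is that a gap above $2m$ can lie above many more: in family (b), $c=1$ while $E_{2m+1}=m-1$. Inequality \eqref{eq:main} says that such gains are always paid for by disorder in $[m,2m)$.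

If $k=1$, then $I=0$ and $E_b\le m-1=c$ for every gap, so \eqref{eq:main} holds. The mechanisms of the general proof appear for $m=4$, $k=2$.

\begin{example}\label{ex:four}
Let $m=4$ and $k=2$. Then $c=2$, and a gap $b>8$ contributes $E_b-2\in\{0,1\}$ to $\mathcal{E}$, because $2\le E_b\le 3$.

(i) $D=\{0,1\}$, $I=0$. Here $S$ contains $4,5$, hence $8,9,10$ and all integers from $12$ on. The only possible gap above $8$ is $11$, and $E_{11}=2$ because $8,9,10$ are sums. So $\mathcal{E}=0$. The decisive sum is $10=5+5$: it leaves the class of $2$ without a generator.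

(ii) $D=\{0,2\}$, $I=1$. Here $S$ contains all even numbers except $2$, and $5,7\notin S$. Let $a\ge9$ be the least odd element of $S$. A gap $b$ with $8<b<a$ has $E_b=2$. Since $a+4,a+6,\ldots\in S$, the only possible gap above $a$ is $a+2$, and $E_{a+2}=3$. So $\mathcal{E}\le1=I$, with equality if and only if $a+2$ is a gap, that is, $F=a+2$ and $S=\{0,4,6,8,\dots\}\cup\{a,a+4,a+6,\dots\}=\langle4,6,a\rangle$. These are exactly the semigroups of family (f).

(iii) $D=\{0,3\}$, $I=2$. Since $4,7,14,21\in S$, the gaps above $8$ lie in $\{9,10,13,17\}$. If $9\in S$, only $10$ can be a gap and $\mathcal{E}\le1$. If $9\notin S$ and $10\in S$, then $17=10+7\in S$, and $E_9=2$ gives $\mathcal{E}\le1$. If $9,10\notin S$, then the class of $2$ starts at $14=7+7$ and has no generator, while the class of $1$ has none below any of its gaps; all $E_b$ equal $2$ and $\mathcal{E}=0$.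
\end{example}

Case (i) shows the main idea: if $D$ has few inversions, it is close to an initial interval, so it has many sums $u+u'<m$ outside $D$, and each of them removes a class from the count of generators. Only sums below $m$ work in this way: in $\langle4,7,10\rangle$ the class of $14=7+7$ contains the generator $10$. This is why the sumsets below are truncated. Case (iii) shows a second mechanism: if $17$ is a gap, then so is $17-7$, which forbids a small generator in the class of $2$.

\section{Truncated sumsets}\label{sec:sumsets}

Write $x^+=\max(x,0)$, and for an integer $\tau$ put $T(\tau)=\sum_{j\ge1}(\tau-j)^+$. Thus $T(\tau)=0$ for $\tau\le1$ and $T(\tau)=\binom{\tau}{2}$ for $\tau\ge1$. We shall use that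
\begin{equation}\label{eq:T}
\sum_{j=1}^{n}(\tau-j)\le T(\tau)\quad (n\ge0),\qquad\text{and}\qquad \tau-1=T(\tau)\iff\tau\in\{1,2\}.
\end{equation}
For the second statement, $\tau-1<0=T(\tau)$ if $\tau\le0$, and $\binom{\tau}{2}=\tau-1$ means $(\tau-1)(\tau-2)=0$.

For $B\subset\mathbb{N}_0$ let $B+B=\{x+y:x,y\in B\}$; if $0\in B$, then $B\subset B+B$. The next lemma says that a set of density about one half or less in $[0,M]$ with few new sums in $[0,M]$ must be spread out, and so has many inversions.

\begin{lemma}\label{lem:sumset}
Let $B=\{u_0<\dots<u_{p-1}\}\subset[0,M]$ with $u_0=0$ and $2p-2\le M$, and let $\sigma$ be the number of elements of $((B+B)\cap[0,M])\setminus B$. Then $u_i\ge 2i-\sigma$ for all $i$. Moreover $\operatorname{inv}(B)\ge T(p-\sigma)$, with equality if and only if $u_i=\max(i,2i-\sigma)$ for all $i$.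
\end{lemma}

\begin{proof}
First we show that
\begin{equation}\label{eq:pigeon}
u_j\le w\le 2j\implies w\in B+B .
\end{equation}
The sets $\{u_0,\dots,u_j\}$ and $\{w-u_0,\dots,w-u_j\}$ have $j+1$ elements each, and both lie in $[0,w]$, which has $w+1\le 2j+1$ elements. So they meet: $u_s=w-u_t$ for some $s,t$.

Now fix $i$ and let $r=2i-u_i$. If $r\le0$, then $u_i\ge 2i\ge 2i-\sigma$. Let $r>0$, and let $w_1<\dots<w_r$ be the first $r$ integers above $u_i$ that are not in $B$. We show that each is counted by $\sigma$. Let $w=w_s$ and let $j\ge i$ be the largest index with $u_j<w$. The integers in $(u_i,w]$ are $u_{i+1},\dots,u_j$ and $w_1,\dots,w_s$, so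
\[
w=u_i+(j-i)+s\le u_i+(j-i)+r=i+j\le 2j\le 2p-2\le M .
\]
By \eqref{eq:pigeon}, $w\in((B+B)\cap[0,M])\setminus B$. Hence $\sigma\ge r=2i-u_i$.

Exactly $u_i-i$ of the integers in $[0,u_i)$ are not in $B$, so $\operatorname{inv}(B)=\sum_i(u_i-i)$. Since $u_i-i\ge0$ and $u_i-i\ge i-\sigma$, we get
\[
\operatorname{inv}(B)\ge\sum_{i=0}^{p-1}(i-\sigma)^+=\sum_{j=1}^{p}(p-\sigma-j)^+=T(p-\sigma),
\]
by the substitution $i=p-j$; the terms with $j>p$ vanish. Equality holds if and only if $u_i-i=(i-\sigma)^+$ for all $i$.
\end{proof}

\begin{remark}
With $M=2p-2$, equality holds for $B=[0,p-1]$, where $\sigma=p-1$, and for $B=\{0,2,\dots,2p-2\}$, where $\sigma=0$. The hypothesis $2p-2\le M$ is used only to keep the sums $w_s$ inside $[0,M]$. It cannot be dropped: for $B=[0,M]$ with $M\ge1$ we have $\sigma=0$ and $u_1=1<2$.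
\end{remark}

\section{The inequality $\mathcal{E}\le I$}\label{sec:inequality}

We prove \eqref{eq:main}, and with it Theorem~\ref{thm:bound}. If $F<2m$, the sum defining $\mathcal{E}$ is empty and $\mathcal{E}=0\le I$. As $2m,3m\in S$, there remain the cases $F>3m$ and $2m<F<3m$. In both, the gap $F$ supplies the density hypothesis of Lemma~\ref{lem:sumset}, for $D$ itself in the first case and for an initial part of $D$ in the second.

\subsection{The case $F>3m$}\label{sub:large}

\emph{Step 1: $2k\le m$.} Let $u,u'\in D$, and suppose $F\equiv u+u'\pmod m$. The element $s=(m+u)+(m+u')\in S$ lies in the class of $F$ and satisfies $s<4m<F+m$, contradicting (P1). So no element of $D$ is congruent to an element of $F-D=\{F-u:u\in D\}$. Each of these sets meets $k$ distinct classes, hence $2k\le m$. Lemma~\ref{lem:sumset} applies to $B=D$ with $M=m-1$. Put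
\[
N=((D+D)\cap[0,m-1])\setminus D,\qquad \sigma=|N|,\qquad \tau=k-\sigma,
\]
so that $I\ge T(\tau)$.

We split the gaps above $2m$ at $F-m$. The gaps in $(F-m,F]$ lie in distinct classes, so each blocks a class for those below it; for the gaps further down, $F$ alone blocks enough classes.

\emph{Step 2: low gaps.} Let $u\in D$. The positive integer $F-(m+u)$ is a gap, since otherwise $F\in S$. By (P1),
\begin{equation}\label{eq:block}
\text{every element of $S$ in the class of $F-u$ is at least $F-u$.}
\end{equation}
As $F-u>F-m$, the $k$ classes of $F-D$ contain no generator below $F-m$. By (P2),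
\begin{equation}\label{eq:low}
E_b\le m-k=c\qquad\text{for every gap } b \text{ with } 2m<b\le F-m .
\end{equation}

\emph{Step 3: top gaps.} Let $b_1=F>b_2>\dots>b_{n}$ be the gaps in $(F-m,F]$; they exceed $2m$ because $F>3m$. The classes of $b_1,\dots,b_j$ are distinct, and by (P1) they contain no element of $S$ below $b_j$. Next let $v=u+u'\in N$. Then $0<v<m$, so $v\notin S$; also $m+v\notin S$, while $2m+v=(m+u)+(m+u')$ lies in $S$ and is not a generator. So the elements of $S$ in the class of $v$ are $2m+v,3m+v,\dots$, and
\begin{equation}\label{eq:Nclass}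
\text{the class of $v\in N$ contains no generator and no gap above $2m$.}
\end{equation}
In particular these $\sigma$ classes differ from the classes of $b_1,\dots,b_j$. By (P2),
\begin{equation}\label{eq:top}
E_{b_j}\le m-\sigma-j=c+\tau-j\qquad(1\le j\le n).
\end{equation}

Adding \eqref{eq:low} and \eqref{eq:top} and using \eqref{eq:T} and Lemma~\ref{lem:sumset}, we obtain
\begin{equation}\label{eq:chainlarge}
\mathcal{E}\le\sum_{j=1}^{n}(\tau-j)\le T(\tau)\le I .
\end{equation}

\subsection{The case $2m<F<3m$}\label{sub:middle}

Write $F=2m+\varphi$ with $1\le\varphi\le m-1$. Step 1 now breaks down: the gap $F$ imposes no condition on the elements of $D$ above $\varphi$, and in family (b) we have $k=m-1>m/2$. We therefore cut $D$ at $\varphi$. Let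
\[
B=D\cap[0,\varphi],\qquad p=|B|,\qquad k'=k-p,
\]
so that $k'\le m-1-\varphi$, let $\sigma$ be the number of elements of $((B+B)\cap[0,\varphi])\setminus B$, and let $\tau=p-\sigma$. The $k'$ discarded generators lie below every gap above $2m$ and raise the excess, but each also forms an inversion with every $x\in[0,\varphi]\setminus B$, and this will cover the cost.

If $v=u+u'$ with $u,u'\in B$, then $2m+v=(m+u)+(m+u')$ is neither a gap nor a generator. So every gap and every generator in $[2m,F]$ has the form $2m+v$ with $v$ in
\[
R=[0,\varphi]\setminus(B+B),\qquad |R|=\varphi+1-p-\sigma .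
\]
There are three consequences. First, $\varphi\in R$, so $B$ and $\varphi-B$ are disjoint subsets of $[0,\varphi]$ and $2p\le\varphi+1$; Lemma~\ref{lem:sumset} applies to $B$ with $M=\varphi$ and gives $\operatorname{inv}(B)\ge T(\tau)$. Second, $X\le|R|\le\varphi+1-p$. Third, let $b_1=F>b_2>\dots>b_X$ be the gaps above $2m$. The generators in $[2m,b_j)$ come from elements of $R$ other than the $j$ elements belonging to $b_1,\dots,b_j$, so there are at most $|R|-j$ of them, and $E_{b_j}\le k+|R|-j$. With $c=m-k$ and $k=k'+p$,
\begin{equation}\label{eq:middle}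
E_{b_j}-c\le 2k-m+|R|-j=k'+\bigl(k'-(m-1-\varphi)\bigr)+\tau-j\le k'+\tau-j .
\end{equation}
Summing over $j$,
\begin{equation}\label{eq:chainmiddle}
\mathcal{E}\le k'X+\sum_{j=1}^{X}(\tau-j)\le k'(\varphi+1-p)+T(\tau)\le k'(\varphi+1-p)+\operatorname{inv}(B)\le I .
\end{equation}
In the last step, $k'(\varphi+1-p)$ is the number of inversions $(x,y)$ of $D$ with $x\le\varphi<y$, and $\operatorname{inv}(B)$ is the number of those with $y\le\varphi$. This completes the proof of \eqref{eq:main} and of Theorem~\ref{thm:bound}. \qed

\section{The semigroups with $\mathcal{E}=I$}\label{sec:equality}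

We prove Theorem~\ref{thm:equality}. By Proposition~\ref{prop:reduction}, we must show that $\mathcal{E}=I$ exactly for the families (a)--(f).

\subsection{The six families satisfy $\mathcal{E}=I$}\label{sub:families}

Family (a) has $X=0$ and $\mathcal{E}=I=0$, and family (f) was treated in Example~\ref{ex:four}(ii). For the sets in (b), (c), (e) we must also check closure under addition; as sums of two positive elements are at least $2m$, it is enough to see that no gap above $2m$ is such a sum.

(b) The only gap above $2m$ is $2m+1$, which is not a sum because $m+1\notin S$. Here $D=\{0\}\cup[2,m-1]$, $c=1$, and the inversions are the pairs $(1,y)$ with $2\le y\le m-1$, so $I=m-2$. As $2m$ is not a generator, $E_{2m+1}=k=m-1$ and $\mathcal{E}=m-2$.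

(c) A sum of two positive elements either has both terms in $[m,m+k-1]$, and these sums fill $[2m,2m+2k-2]\subset[2m,3m-2]$, or is at least $3m$. So the gap $3m-1$ is not a sum, and the generators in $[2m,3m-2]$ are the $m-2k$ numbers $2m+2k-1,\dots,3m-2$. Thus $E_{3m-1}=k+(m-2k)=c$ and $\mathcal{E}=0=I$.

(d) Here $D=\{0\}$, $c=1$, and every gap above $4$ has $E_b=1$, so $\mathcal{E}=0=I$.

(e) The sums of two positive elements below $4m$ are $2m$ and the elements of $m+[2m,3m-2]=[3m,4m-2]$, so the gaps $3m-1$ and $4m-1$ are not sums. The generators below $4m-1$ are $m$ and $2m+1,\dots,3m-2$. Thus $E_{3m-1}=E_{4m-1}=m-1=c$ and $\mathcal{E}=0=I$.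

\subsection{Rigidity of $D$}

For the converse we trace equality through Section~\ref{sec:inequality}. In both cases it will force the sum $\sum_j(\tau-j)$ to have a single term, so that $\tau\in\{1,2\}$ by \eqref{eq:T}. The equality case of Lemma~\ref{lem:sumset} then leaves little room.

\begin{lemma}\label{lem:rigid}
Suppose $2k\le m$. Let $N=((D+D)\cap[0,m-1])\setminus D$, $\sigma=|N|$, $\tau=k-\sigma$. If $\tau\in\{1,2\}$ and $I=T(\tau)$, then either $D=[0,k-1]$, or $m=4$ and $D=\{0,2\}$.
\end{lemma}

\begin{proof}
If $\tau=1$, then $I=0$ and $D=[0,k-1]$. Let $\tau=2$, so $\sigma=k-2$ and $k\ge2$. By Lemma~\ref{lem:sumset}, the elements of $D$ are $u_i=\max(i,2i-k+2)$ for $0\le i\le k-1$, so $D=[0,k-2]\cup\{k\}$. If $k\ge3$, then $1\in D$, and $N$ contains $k-1=1+(k-2)$ and the $k-2$ numbers in $k+[1,k-2]=[k+1,2k-2]$, all at most $m-2$. This gives $\sigma\ge k-1$, a contradiction. So $k=2$, $D=\{0,2\}$ and $\sigma=0$. Then $4=2+2\notin N$ forces $m\le4$, and $2k\le m$ gives $m=4$.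
\end{proof}

Now let $S$ satisfy $\mathcal{E}=I$. If $F<2m$, then $I=\mathcal{E}=0$, so $D=[0,k-1]$ and $S=A_{m,k}$ is in family (a). If $m=4$ and $D=\{0,2\}$, then $S$ is in family (f) by Example~\ref{ex:four}(ii). We exclude these two situations from now on, so that the conclusion of Lemma~\ref{lem:rigid} reads $D=[0,k-1]$.

\subsection{Equality when $2m<F<3m$}

Use the notation of Section~\ref{sub:middle}. Equality holds throughout \eqref{eq:chainmiddle}, hence in both inequalities of \eqref{eq:middle} for every $j$. For $j=1$, the first says that $[2m,F)$ contains $|R|-1$ generators: every $v\in R\setminus\{\varphi\}$ gives a generator $2m+v$. As every gap above $2m$ comes from $R$, we get $X=1$. The second says that $k'=m-1-\varphi$. The middle inequality of \eqref{eq:chainmiddle} is the sum of $k'X\le k'(\varphi+1-p)$ and $\tau-1\le T(\tau)$, so both are equalities; thus $\tau\in\{1,2\}$, and $k'=0$ or $\varphi+1-p=1$. Finally $\operatorname{inv}(B)=T(\tau)$.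

If $k'>0$, then $p=\varphi$, and $2p\le\varphi+1$ gives $\varphi=p=1$. So $B=\{0\}$, $k'=m-2>0$, $D=\{0\}\cup[2,m-1]$, and $F=2m+1$: this is family (b).

If $k'=0$, then $\varphi=m-1$, $B=D$, $p=k$ and $2k\le\varphi+1=m$. The numbers $\sigma,\tau$ are those of Lemma~\ref{lem:rigid}, which gives $D=[0,k-1]$. The only gap above $2m$ is $F=3m-1$: this is family (c).

\subsection{Equality when $F>3m$}

Use the notation of Section~\ref{sub:large}. Equality holds throughout \eqref{eq:chainlarge}, hence in \eqref{eq:low} for every low gap and in \eqref{eq:top} for every $j$. Note that $F-m$ is a low gap, by (P1) and $F-m>2m$.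

Equality in \eqref{eq:top} for $j=1$ means that every class other than that of $F$ and those of $N$ contains a generator below $F$. If $n\ge2$, this applies to the class of $b_2$; but by (P1) its elements in $S$ are at least $b_2+m>F$. So $n=1$, and $\tau-1=T(\tau)=I$. By \eqref{eq:T} and Lemma~\ref{lem:rigid}, $D=[0,k-1]$.

Suppose $k\ge2$. Then $k=1+(k-1)\in D+D$, $k\notin D$ and $k\le m/2$, so $k\in N$, and by \eqref{eq:Nclass} the class of $k$ contains no generator. Equality in \eqref{eq:low} for $b=F-m$ means that every class outside those of $F-D$ contains a generator. So $k\equiv F-u\pmod m$ for some $u\in D$. Since $2m+k\in S$, \eqref{eq:block} gives $F\le 2m+k+u\le 2m+2k-1<3m$, a contradiction.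

So $k=1$, and $m\ge2k=2$. If $m=2$, then $S=\langle2,2g+1\rangle$ with $F=2g-1>6$: this is family (d). Let $m\ge3$, and let $b_0\le F-m$ be the least gap above $2m$. Equality in \eqref{eq:low} gives $E_{b_0}=m-1$. The class of $F$ contains no generator below $b_0$, so each of the other $m-1$ classes contains one, and by (P1) has no gap above $b_0-1$. Thus all gaps above $2m$ lie in the class of $F$, and by (P1) they are the numbers of this class in $(2m,F]$. Write $b_0=2m+\varphi$ with $1\le\varphi\le m-1$. As $k=1$, the $m-2$ generators below $b_0$ other than $m$ lie in $(2m,2m+\varphi)$, which has $\varphi-1$ elements. Hence $\varphi=m-1$, and $2m+1,\dots,3m-2$ are generators. Then $5m-1=(2m+1)+(3m-2)\in S$, so $F<5m-1$ by (P1). Together with $F>3m$ and $F\equiv-1\pmod m$ this gives $F=4m-1$. The gaps above $2m$ are $3m-1$ and $4m-1$: this is family (e). Theorem~\ref{thm:equality} is proved. \qed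

\section{Maximizers in a given genus}\label{sec:max}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
Let $0\le c\le g/2$, and put $k=g+1-2c\ge1$ and $m=k+c$. By Example~\ref{ex:block}, $A_{m,k}$ has genus $k+2c-1=g$, has $c$ gaps in $(m,2m)$, and has effective weight $c(g+1-2c)$. For the second assertion, by Theorem~\ref{thm:bound} and \eqref{eq:floor} it suffices to find an integer $c$ with $0\le c\le g/2$ and $|g+1-4c|\le2$. For $g=0,1$ take $c=0$, and for $g=2$ take $c=1$. Let $g\ge3$. The condition $|g+1-4c|\le2$ says that $4c\in[g-1,g+3]$. This interval of five integers contains a multiple of $4$, and any such $c$ satisfies $0<c\le(g+3)/4\le g/2$.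
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:max}]
By Theorem~\ref{thm:bound} and \eqref{eq:floor}, $\operatorname{ewt}(S)=\lfloor(g+1)^2/8\rfloor$ if and only if $\operatorname{ewt}(S)=c(g+1-2c)$ and $|\delta|\le2$, where $\delta=g+1-4c=k+X-2c$ by Proposition~\ref{prop:reduction}. We impose $|\delta|\le2$ on the families of Theorem~\ref{thm:equality}. To name the semigroups that result, we use that $S$ is generated by $m$ and the least element of $S$ in each nonzero class.

(a) $X=0$ and $\delta=k-2(m-k)=3k-2m$.

(b) $k=m-1$, $X=c=1$, so $\delta=m-2$ and $g=m+1$. Thus $m\in\{3,4\}$. For $m=3$ the least elements are $10=5+5$ and $5$, giving $\langle3,5\rangle$ with $g=4$. For $m=4$ they are $13=6+7$, $6$, $7$, giving $\langle4,6,7\rangle$ with $g=5$.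

(c) $X=1$, $c=m-k\ge k$, $\delta=k+1-2c\le1-k\le0$ and $g=k+2c$. The condition is $2k\le 2c\le k+3$, so $(k,c)\in\{(1,1),(1,2),(2,2),(3,3)\}$, with $m=2,3,4,6$ and $g=3,5,6,9$. The least elements in the nonzero classes are $7$; then $7,11$; then $5,10,15$; then $7,8,15,16,23=7+8+8$. This gives $\langle2,7\rangle$, $\langle3,7,11\rangle$, $\langle4,5\rangle$, $\langle6,7,8\rangle$.

(d) $c=1$ and $\delta=g-3$ with $g\ge4$, so $g\in\{4,5\}$, giving $\langle2,9\rangle$ and $\langle2,11\rangle$.

(e) $k=1$, $X=2$, $c=m-1$, so $\delta=5-2m$ and $g=2m$. With $m\ge3$ only $m=3$ remains; the least elements are $7$ and $14$, giving $\langle3,7\rangle$ with $g=6$.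

(f) The gaps are $2$ and the odd numbers up to $F$ other than $F-2$, so $g=(F+1)/2\ge6$. As $c=2$, $\delta=g-7$, so $g\in\{6,7,8,9\}$, and $F-2=2g-3$ gives $\langle4,6,9\rangle$, $\langle4,6,11\rangle$, $\langle4,6,13\rangle$, $\langle4,6,15\rangle$.

Families (b)--(f) contribute $2+4+2+1+4=13$ semigroups, all of genus at most $9$. For $g\ge10$ the maximizers are therefore the semigroups $A_{m,k}$ of genus $g$ with $|\delta|\le2$. Such a semigroup is determined by $c$ through $k=g+1-2c$ and $m=g+1-c$, and by the proof of Theorem~\ref{thm:sharp} the values of $c$ that occur are exactly those with $4c\in[g-1,g+3]$. This interval contains two multiples of $4$ if $g\equiv1\pmod4$, namely its endpoints, and one otherwise.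
\end{proof}

\begin{thebibliography}{9}

\bibitem{slides}
\emph{Families of Numerical Semigroups},
\texttt{https://cdoneill.sdsu.edu/conferences/2019honolulu/slides/kaplan.pdf}.

\end{thebibliography}
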